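\title{Kummer manifolds and the monotonicity of\\ sections of adjoint bundles}


\begin{abstract}
For an ample line bundle $L$ on a smooth complex projective variety $X$, H.~Tsuji asked whether
$h^0(K_X+mL)\ge h^0(K_X+(m-1)L)$ for every $m\ge 2$. We show that the answer is negative in every
dimension $n\ge 85$, already for $m=2$: there are examples with $h^0(K_X+L)\geq 1$ and $h^0(K_X+2L)=0$.
The basic example is the Kummer manifold of a principally polarized abelian variety of dimension $85$
whose period lattice has no short vectors. We also show that the inequality can fail only if $L$ has no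
sections even after finite \'etale covers and numerically trivial twists.
\end{abstract}

\section{The question and the answer}

A \emph{polarized manifold} $(X,L)$ is a smooth projective variety $X$ over $\mathbb C$ together with an
ample line bundle $L$. We write $K_X$ or $\omega_X$ for the canonical bundle,
$h^0(F)=\dim H^0(X,F)$ for a line bundle $F$ on $X$, and $\kappa(X)$ for the Kodaira dimension; tensor products of line bundles are
written additively or multiplicatively, as convenient. Tsuji's problem, which is stated in \cite{note}, asks whether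
\begin{equation}\label{eq:mono}
h^0(K_X+mL)\ \ge\ h^0(K_X+(m-1)L)\qquad\text{for every integer } m\ge 2
\end{equation}
holds for every polarized manifold. It is known that \eqref{eq:mono} holds if $n=\dim X\le 3$, and also if
$n=4$ and $\kappa(X)\ge 0$.

Several simple observations suggest a positive answer. By Kodaira vanishing,
$h^0(K_X+mL)=\chi(K_X+mL)$ for $m\ge 1$. This is a polynomial in $m$ with leading term
$\frac{L^n}{n!}m^n$, so the inequality in \eqref{eq:mono} holds for all large $m$. On a curve of genus $g$ with $\deg L=d\geq 1$ the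
polynomial is $md+g-1$, which is increasing. Finally, if $L$ has a nonzero section, then multiplication
by it embeds $H^0(K_X+(m-1)L)$ into $H^0(K_X+mL)$. What remains unclear is the behavior for
small $m$ when $L$ has no sections, and there \eqref{eq:mono} can fail.

\begin{theorem}\label{thm:A}
There is a polarized manifold $(X,L)$ with $\dim X=85$, $\kappa(X)=0$,
\[
h^0(K_X+L)=1\qquad\text{and}\qquad h^0(K_X+2L)=0 .
\]
\end{theorem}

\begin{theorem}\label{thm:B}
Let $n\ge 86$, $\kappa\in\{-\infty,0,1,\dots,n-85\}$ and $N\ge 1$. There is a polarized manifold $(X,L)$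
with $\dim X=n$, $\kappa(X)=\kappa$, $h^0(K_X+L)\ge N$ and $h^0(K_X+2L)=0$.
\end{theorem}

Thus \eqref{eq:mono} fails in every dimension $n\ge 85$. We do not claim that $85$ is optimal. In the positive direction, the argument by
multiplication extends as follows.

\begin{theorem}\label{thm:C}
Let $(X,L)$ be a polarized manifold and $k\ge 1$. Suppose that for some finite \'etale $\pi:X'\to X$ with
$X'$ connected and some numerically trivial $P\in\mathrm{Pic}(X')$ we have
$h^0(X',\pi^*L^k\otimes P)>0$. Then
\[
h^0(K_X+(m+k)L)\ge h^0(K_X+mL)\qquad\text{for all } m\ge 1 .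
\]
In particular (take $k=1$), \eqref{eq:mono} can fail only if $L$ stays non-effective after every connected finite \'etale
cover and every numerically trivial twist, that is, only if $h^0(X',\pi^*L\otimes P)=0$ for all $\pi$ and $P$ as above.
\end{theorem}

We prove Theorem~\ref{thm:C} first, since it shows where not to look for counterexamples.

\begin{proof}[Proof of Theorem~\ref{thm:C}]
Let $d=\deg\pi$, $m\ge1$, and let $Q\in\mathrm{Pic}(X')$ be numerically trivial. Then $\pi^*L^m\otimes Q$
is ample, and Kodaira vanishing on $X'$ gives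
\[
h^0(X',K_{X'}+\pi^*L^m\otimes Q)=\chi(X',K_{X'}+\pi^*L^m\otimes Q).
\]
The class $c_1(Q)$ vanishes in rational cohomology, so by Hirzebruch--Riemann--Roch the right-hand side does
not depend on $Q$. Since $\pi$ is \'etale, $T_{X'}=\pi^*T_X$ and $K_{X'}=\pi^*K_X$; hence, for trivial $Q$, the
Riemann--Roch integrand on $X'$ is pulled back from $X$, and the right-hand side equals $d\,\chi(X,K_X+mL)$. By Kodaira vanishing on $X$,
\[
h^0(X',K_{X'}+\pi^*L^m\otimes Q)=d\,h^0(X,K_X+mL)\qquad(m\ge1).
\]
As $X'$ is smooth and connected, multiplication by a nonzero section of $\pi^*L^k\otimes P$ is an injection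
\[
H^0(X',K_{X'}+\pi^*L^m)\hookrightarrow H^0(X',K_{X'}+\pi^*L^{m+k}\otimes P).
\]
The two sides have dimension $d\,h^0(K_X+mL)$ and $d\,h^0(K_X+(m+k)L)$. Divide by $d$.
\end{proof}

\section{The idea: a sign, seen on an elliptic curve}\label{sec:idea}

An abelian variety itself is no counterexample, because its ample bundles have sections. But take the quotient by
$-1$: then a sign decides which sections survive. Here is the mechanism on an elliptic curve
$B=\mathbb C/(\tau\mathbb Z+\mathbb Z)$, $\mathrm{Im}\,\tau>0$. Let $M$ be the line bundle of degree one whose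
section is the theta function
\[
\theta(z)=\sum_{\ell\in\mathbb Z}e^{\pi i\ell^2\tau+2\pi i\ell z}.
\]
The space $H^0(B,M^2)$ is spanned by the two series
\[
\theta_\varepsilon(z)=\sum_{\ell\equiv \varepsilon\,(2)}e^{\pi i\ell^2\tau/2+2\pi i\ell z},\qquad \varepsilon=0,1.
\]
All three functions are even. Now let $-1$ act on sections of $M$ by $f(z)\mapsto -f(-z)$. On sections
$f\,dz$ of $\omega_B\otimes M^m$ it then acts by
\[
f(z)\,dz\ \longmapsto\ (-1)^m f(-z)\cdot(-1)\,dz=(-1)^{m+1}f(-z)\,dz .
\]
For $m=1$ the invariant sections are the even $f\in H^0(M)$: a space of dimension $1$. For $m=2$ they are the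
odd $f\in H^0(M^2)$: there are none. So if $M$ with this action is regarded as a line bundle $L$ on the quotient
of $B$ by $\pm1$, then formally $h^0(K+L)=1$ and $h^0(K+2L)=0$.

The sign chosen on $M$ disappears in $M^2$; what remains for $m=2$ is the sign of $dz$. In dimension
$n$ this sign is $(-1)^n$, so the mechanism works when $n$ is odd.

Three things must be done to turn this into a polarized manifold.
\begin{itemize}
\item \emph{Descent.} For $M$ to descend to the quotient, the action on its fiber must be trivial at every fixed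
point, and on the elliptic curve it is nontrivial at three of the four. In dimension $n\ge2$, moreover, the quotient is
singular. Both defects are cured by blowing up the fixed points and subtracting from $M$ a suitable multiple
$k_p\in\{1,2\}$ of the exceptional divisor over each fixed point $p$.
\item \emph{Sections.} The subtraction must not destroy the sections counted above. It does not if $n\ge5$: the
canonical bundle of the blow-up contains each exceptional divisor $n-1$ times, and this makes up for the $mk_p\le4$
copies that are removed.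
\item \emph{Ampleness.} After the subtraction the bundle must still be ample. On the elliptic curve it is not: we shall
find $k_p=1$ at three of the points and $k_p=2$ at the fourth, and the degree drops to $1-5=-4$. In high dimension,
however, a principally polarized abelian variety can have a period lattice without short vectors, so that curves through
two-torsion points have large degree compared with their multiplicities there. Then the subtraction is affordable.
\end{itemize}
Sections~\ref{sec:theta} and~\ref{sec:kummer} carry out the first two steps for an arbitrary period matrix, and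
Section~\ref{sec:ample} provides the ampleness.

\section{Theta functions and signs at two-torsion points}\label{sec:theta}

Let $n\ge 1$ and let $\tau=T+iY$ be a complex symmetric $n\times n$ matrix ($T,Y$ real) with $Y$ positive definite. Then
$\Lambda=\tau\mathbb Z^n+\mathbb Z^n$ is a lattice in $\mathbb C^n$. Put
\[
B=\mathbb C^n/\Lambda,\quad
H(v,w)=v^tY^{-1}\bar w,\quad |v|^2=H(v,v),\quad \omega=-\mathrm{Im}\,H .
\]
From $\frac i2\sum (Y^{-1})_{jk}(v_j\bar w_k-w_j\bar v_k)=\frac i2(H(v,w)-H(w,v))=-\mathrm{Im}\,H(v,w)$ we see that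
\begin{equation}\label{eq:omega}
\omega=\tfrac i2\sum_{j,k}(Y^{-1})_{jk}\,dz_j\wedge d\bar z_k .
\end{equation}
(The form $\omega$ should not be confused with the canonical bundles $\omega_B,\omega_X,\dots$, which always carry
the variety as a subscript.)

\paragraph{The line bundle $M$.} For $a,b\in\mathbb Z^n$ let
\[
e_{\tau a+b}(z)=\exp(-\pi i\,a^t\tau a-2\pi i\,a^tz).
\]
With $\lambda=\tau a+b$ and $\mu=\tau a'+b'$, the exponents of $e_{\lambda+\mu}(z)$ and of
$e_\lambda(z+\mu)e_\mu(z)$ are
\begin{align*}
&-\pi i(a+a')^t\tau(a+a')-2\pi i(a+a')^tz,\\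
&-\pi i\,a^t\tau a-\pi i\,a'^t\tau a'-2\pi i\,a^t\tau a'-2\pi i\,a^tb'-2\pi i(a+a')^tz .
\end{align*}
They differ by $2\pi i\,a^tb'\in 2\pi i\mathbb Z$, since $\tau$ is symmetric. So
$\lambda\cdot(z,v)=(z+\lambda,e_\lambda(z)v)$ is an action of $\Lambda$ on $\mathbb C^n\times\mathbb C$, and the
quotient is a line bundle $M$ on $B$. Sections of $M^m$ are the holomorphic functions $f$ with
$f(z+\lambda)=e_\lambda(z)^mf(z)$.

Write $y=\mathrm{Im}\,z$ and $h(z)=\exp(-2\pi y^tY^{-1}y)$. For $\lambda=\tau a+b$ we have
\[
|e_\lambda(z)|^2=\exp(2\pi a^tYa+4\pi a^ty),\qquad h(z+\lambda)=h(z)\exp(-4\pi a^ty-2\pi a^tYa),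
\]
the second because $y$ is replaced by $y+Ya$. Hence $|v|^2h(z)$ (with $|v|$ the absolute value of $v\in\mathbb C$)
defines a Hermitian metric on $M$. Since
$y^tY^{-1}y=-\frac14(z-\bar z)^tY^{-1}(z-\bar z)$, its Chern form is
\[
-\tfrac i{2\pi}\partial\bar\partial\log h=i\,\partial\bar\partial(y^tY^{-1}y)
=\tfrac i2\sum_{j,k}(Y^{-1})_{jk}\,dz_j\wedge d\bar z_k=\omega .
\]
As $\omega>0$, $M$ is ample by Kodaira's theorem, $B$ is an abelian variety, and $M\cdot C=\int_C\omega$ for every
curve $C\subset B$.

\paragraph{The involution.} Let $\iota=-1_B$; its fixed points are the $4^n$ points of $B[2]=\frac12\Lambda/\Lambda$.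
Since $e_{-\lambda}(-z)=e_\lambda(z)$, the map $(z,v)\mapsto(-z,v)$ carries the action of $\lambda$ to that of
$-\lambda$, so it lifts $\iota$ to an involution $\varphi$ of $M$. On sections it acts by
$s\mapsto\varphi\circ s\circ\iota$, that is, by $f(z)\mapsto f(-z)$. Let $p\in B[2]$ be the class of $\frac12\lambda$,
$\lambda=\tau a+b$. The lift sends $(\frac\lambda2,v)$ to $(-\frac\lambda2,v)$, and $\lambda$ identifies the latter with
$(\frac\lambda2,e_\lambda(-\frac\lambda2)v)$. Hence $\varphi$ acts on the fiber $M_p$ by the sign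
\begin{equation}\label{eq:sign}
e(p)=e_\lambda(-\tfrac\lambda2)=\exp\bigl(-\pi i\,a^t\tau a+\pi i\,a^t(\tau a+b)\bigr)=(-1)^{a^tb}.
\end{equation}
For $n=1$ this is $+1$ at three points and $-1$ at $p=\frac{1+\tau}2$, so $-\varphi$ acts nontrivially at three of the
four fixed points, as announced in Section~\ref{sec:idea}.

\begin{lemma}\label{lem:even}
$h^0(B,M)=1$, and all sections of $M$ and of $M^2$ are even functions.
\end{lemma}

\begin{proof}
Since $e_b=1$ for $b\in\mathbb Z^n$, a section has a Fourier expansion
$f(z)=\sum_{\ell\in\mathbb Z^n}c_\ell e^{2\pi i\ell^tz}$. For $M$, comparing coefficients in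
$f(z+\tau a)=e_{\tau a}(z)f(z)$ gives
\[
c_{\ell+a}=c_\ell\exp(2\pi i\,\ell^t\tau a+\pi i\,a^t\tau a).
\]
Thus $c_0$ determines $f$. The choice $c_0=1$ gives $c_\ell=\exp(\pi i\,\ell^t\tau\ell)$. These numbers satisfy all the
relations, and the series converges because $Y>0$; it is the Riemann theta series. So $h^0(M)=1$. Taking $a=-2\ell$ gives $c_{-\ell}=c_\ell$.

For $M^2$ the factor is $e_{\tau a}(z)^2=\exp(-2\pi i\,a^t\tau a-4\pi i\,a^tz)$, and the relation becomes
\[
c_{\ell+2a}=c_\ell\exp\bigl(2\pi i(\ell^t\tau a+a^t\tau a)\bigr).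
\]
Taking $a=-\ell$ gives $c_{-\ell}=c_\ell$.
\end{proof}

\section{The Kummer manifold and the line bundle $L$}\label{sec:kummer}

Keep $\tau$ arbitrary and let $n\ge2$.

\paragraph{The manifold $X$.} Let $\sigma:\tilde B\to B$ be the blow-up of the points $p\in B[2]$, with exceptional
divisors $E_p$, and let $E=\sum_pE_p$. The involution $\iota$ lifts to an involution $\tilde\iota$ of $\tilde B$. Near $p$, in the linear
coordinates $z_j$ recentered at $p$, $\iota$ is $-1$. In the chart $z_1=u$, $z_j=uv_j$ $(j\ge2)$ of
the blow-up, $\tilde\iota(u,v)=(-u,v)$ and $E=\{u=0\}$; the other charts are the same after renumbering. Since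
$\iota$ has no fixed points outside $B[2]$, the fixed locus of $\tilde\iota$ is exactly the divisor $E$. So
$X=\tilde B/\tilde\iota$ is smooth, with local coordinates $(w,v)$, $w=u^2$, along the image of $E$. It is projective as a
finite quotient of a projective variety. Let $q:\tilde B\to X$ be the quotient map.

\paragraph{The line bundle $L$.} We want $M$, with the involution $-\varphi$, to descend to $X$ after subtracting multiples of the
$E_p$. Consider
\[
\mathcal N=\sigma^*M\otimes\mathcal O_{\tilde B}\Bigl(-\sum_pk_pE_p\Bigr),\qquad k_p\ge1,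
\]
with the action of $\tilde\iota$ that is induced by $-\varphi$ on $M$ and by the natural action on the ideal sheaf
$\mathcal O_{\tilde B}(-\sum k_pE_p)$. Near $E_p$ this ideal is generated by $u^{k_p}$, which is sent to $(-1)^{k_p}u^{k_p}$.
So on all fibers of $\mathcal N$ over $E_p$ the involution acts by $-e(p)(-1)^{k_p}$. This is $+1$ if and only if $k_p$ is odd
when $e(p)=1$ and even when $e(p)=-1$. On the other hand $k_p\ge1$ is necessary for ampleness, because
$\mathcal N$ has degree $k_p$ on the lines in $E_p\cong\mathbb P^{n-1}$. We therefore make the smallest possible choice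
\[
k_p=1\ \text{ if } e(p)=+1,\qquad k_p=2\ \text{ if } e(p)=-1 .
\]

Now $\mathcal N$ descends: every $x\in X$ has a neighborhood $U$ such that $\mathcal N$ has an invariant generator on
$q^{-1}(U)$. If $q^{-1}(x)=\{y,\tilde\iota y\}$ with $y\ne\tilde\iota y$, take a generator near $y$ and its transform near
$\tilde\iota y$. If $q^{-1}(x)=\{y\}$ with $y\in E$, take a generator $s$ on an invariant neighborhood of $y$; the
invariant section $s+\tilde\iota\cdot s$ has the value $2s(y)\ne0$ at $y$, because the action on the fiber at $y$ is trivial,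
so it generates $\mathcal N$ near $y$.
The invariant sections of $\mathcal N$ on $q^{-1}(U)$ are the functions on $U$ times the invariant generator. Hence
\[
L:=(q_*\mathcal N)^{\tilde\iota}
\]
is a line bundle on $X$ (algebraic by GAGA), and $q^*L\cong\mathcal N$ equivariantly. As $q$ is finite and surjective,
$L$ is ample if and only if $\mathcal N$ is.

The next proposition makes the computation of Section~\ref{sec:idea} rigorous. It does not need $L$ to be ample.

\begin{proposition}\label{prop:sections}
Let $n\ge5$ be odd. For every $\tau$ as above,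
\[
h^0(K_X+L)=1,\qquad h^0(K_X+2L)=0,\qquad \kappa(X)=0 .
\]
\end{proposition}

\begin{proof}
\emph{Reduction to $\tilde B$.} For a line bundle $F$ on $X$ we claim
\[
\bigl(q_*(\omega_{\tilde B}\otimes q^*F)\bigr)^{\tilde\iota}=\omega_X\otimes F .
\]
This is clear where $q$ is \'etale. Near $E$, trivialize $F$ and write $dv=dv_2\wedge\dots\wedge dv_n$. The pullback of
$g(u,v)\,du\wedge dv$ under $\tilde\iota$ is $-g(-u,v)\,du\wedge dv$, so the form is invariant if and only if $g$ is odd in
$u$, i.e.\ $g=u\,h(w,v)$ with $h$ holomorphic; and $u\,du\wedge dv=\frac12\,dw\wedge dv$. This proves the claim. With $F=L^m$ we obtain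
\[
H^0(X,K_X+mL)=H^0(\tilde B,\omega_{\tilde B}\otimes\mathcal N^m)^{\tilde\iota}.
\]

\emph{Reduction to $B$.} Write $dz=dz_1\wedge\dots\wedge dz_n$. In the chart above $dz=u^{n-1}du\wedge dv$, so
$\omega_{\tilde B}=\sigma^*\omega_B((n-1)E)$ and
\[
\omega_{\tilde B}\otimes\mathcal N^m=\sigma^*(\omega_B\otimes M^m)\Bigl(\sum_p(n-1-mk_p)E_p\Bigr).
\]
For $m\in\{1,2\}$ we have $mk_p\le4\le n-1$ (this is the use of $n\ge5$), so the divisor on the right is effective and every
section of $\omega_B\otimes M^m$ gives a section of $\omega_{\tilde B}\otimes\mathcal N^m$. Conversely, a section of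
$\omega_{\tilde B}\otimes\mathcal N^m$ restricts to $\tilde B\setminus E=B\setminus B[2]$ and extends from there to a section of
$\omega_B\otimes M^m$ on $B$ by Hartogs' theorem. So, equivariantly,
\[
H^0(\tilde B,\omega_{\tilde B}\otimes\mathcal N^m)=H^0(B,\omega_B\otimes M^m)=\{f\,dz:\ f\in H^0(B,M^m)\}.
\]

\emph{The sign.} The involution on $M$ is $-\varphi$, which acts on sections of $M^m$ by $f(z)\mapsto(-1)^mf(-z)$. Also
$\iota^*dz=(-1)^ndz$. As $n$ is odd, the action is
\[
f(z)\,dz\longmapsto(-1)^{m+1}f(-z)\,dz .
\]
For $m=1$ the invariants are the $f\,dz$ with $f\in H^0(M)$ even. By Lemma~\ref{lem:even} this is all of $H^0(M)$, of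
dimension $1$. For $m=2$ the invariants are the $f\,dz$ with $f\in H^0(M^2)$ odd. By Lemma~\ref{lem:even} every such $f$ is also
even, so $f=0$.

\emph{Kodaira dimension.} Since $q$ is simply ramified along $E$, we have $q^*K_X=K_{\tilde B}-E\sim(n-2)E$. Sections of
$\mathcal O_{\tilde B}(j(n-2)E)$ are holomorphic functions on $\tilde B\setminus E=B\setminus B[2]$; they extend to $B$ by
Hartogs' theorem and are therefore constant. So
\[
h^0(X,jK_X)\le h^0(\tilde B,j(n-2)E)=1\qquad(j\ge1).
\]
On the other hand $(dz)^{\otimes2}$ is $\tilde\iota$-invariant, and near $E$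
\[
(dz)^{\otimes2}=u^{2n-2}(du\wedge dv)^{\otimes2}=\tfrac14\,w^{n-2}(dw\wedge dv)^{\otimes2}.
\]
So it descends to a nonzero section of $2K_X$. Hence $\kappa(X)=0$.
\end{proof}

\begin{remark}\label{rem:noneff}
In agreement with Theorem~\ref{thm:C}, $L$ itself has no sections: $H^0(X,L)=H^0(\tilde B,\mathcal N)^{\tilde\iota}$
is contained in the space of odd $f\in H^0(B,M)$, which is zero.
\end{remark}

\section{Ampleness from long lattice vectors}\label{sec:ample}

After Proposition~\ref{prop:sections} only one thing is missing: a $\tau$ for which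
$\mathcal N=\sigma^*M-\sum k_pE_p$ is ample. The curves in $E$ cause no trouble, and for the others we need, up to a small
perturbation, that $M\cdot C\ge\sum k_p\,\mathrm{mult}_p(C)$ for every irreducible curve $C\subset B$. The degree $M\cdot C$ is the
area of $C$, and a curve of high multiplicity at a point must have large area near that point. So we need disjoint large balls around
the two-torsion points, that is, a lattice without short vectors.

\begin{proposition}\label{prop:ample}
Let $\tau$ be as in Section~\ref{sec:theta}, $n\ge2$, and suppose that $|\lambda|\ge R$ for all $0\ne\lambda\in\Lambda$, where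
$R>0$ and $\pi R^2>32$. Then $\mathcal N$ is ample.
\end{proposition}

\begin{proof}
By \eqref{eq:omega} there are linear coordinates $\zeta$ on $\mathbb C^n$ with $|v|^2=\sum|\zeta_j(v)|^2$ and
$\omega=\frac i2\sum d\zeta_j\wedge d\bar\zeta_j$. We use two standard facts. \emph{Wirtinger:} the area of a complex
curve is its integral of $\omega$. \emph{Lelong:} a closed analytic curve $C$ in an open ball of radius $r$, with multiplicity $\mu$ at
the center, has area at least $\mu\pi r^2$. We recall why. Put the center at $\zeta=0$, and let $C_s$ be the part of $C$ in the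
concentric open ball of radius $s<r$. Since $\omega=\frac i2\partial\bar\partial|\zeta|^2$, Stokes' theorem (on the normalization, for almost every $s$)
gives
\[
\frac{\mathrm{area}(C_s)}{s^2}=\frac1{s^2}\int_{\partial C_s}\tfrac i2\bar\partial|\zeta|^2
=\int_{\partial C_s}\tfrac i2\bar\partial\log|\zeta|^2 .
\]
For $s'<s$ the right-hand sides differ by the integral of $\frac i2\partial\bar\partial\log|\zeta|^2\ge0$ over
$C_s\setminus C_{s'}$. So $\mathrm{area}(C_s)/s^2$ is nondecreasing, first for almost all $s$ and then, being left-continuous, for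
all $s<r$. As $s\to0$ it tends to $\pi\mu$, because a branch
$\zeta=t^{\nu}(v_0+O(t))$, $v_0\ne0$, contributes $\pi\nu$ in the limit and the $\nu$'s add up to $\mu$. Hence
$\mathrm{area}(C_s)\ge\mu\pi s^2$, and we let $s\to r$.

Put $\rho=R/4$ and $c=\pi \rho^2=\pi R^2/16>2$. Distinct points of $\frac12\Lambda$ have distance at least $R/2=2\rho$. So the open
balls of radius $\rho$ about the points of $B[2]$ are embedded and pairwise disjoint in $B$. For an irreducible curve
$C\subset B$, adding up the areas in these balls gives
\begin{equation}\label{eq:seshadri}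
M\cdot C=\int_C\omega=\mathrm{area}(C)\ \ge\ c\sum_{p\in B[2]}\mathrm{mult}_p(C).
\end{equation}

\emph{Claim:} $\sigma^*M-\sum c_pE_p$ is nef whenever $0\le c_p\le c$ for all $p$. Let $D\subset\tilde B$ be an
irreducible curve. If $D$ lies in some $E_p$, then $\sigma^*M$ and the $E_{p'}$ with $p'\ne p$ have degree $0$ on $D$, while
$-E_p$ has positive degree. Otherwise $D$ is the strict transform of a curve $C\subset B$, we have $E_p\cdot D=\mathrm{mult}_p(C)$,
and the claim follows from \eqref{eq:seshadri}.

For small rational $\varepsilon>0$ the class $\sigma^*M-\varepsilon E$ is ample. For small rational $t\in(0,1)$,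
\[
\sigma^*M-\sum_pk_pE_p=t\,(\sigma^*M-\varepsilon E)+(1-t)\Bigl(\sigma^*M-\sum_pc_pE_p\Bigr),\qquad
c_p=\frac{k_p-t\varepsilon}{1-t}.
\]
Since $1\le k_p\le2<c$, we have $c_p\in(0,c]$ if $t$ is small enough. So $\mathcal N$ is the sum of an ample and a nef class,
hence ample.
\end{proof}

It remains to find the lattice. We shall construct it inside Hermitian $\mathbb C^n$. What makes a lattice there of the form
$\tau\mathbb Z^n+\mathbb Z^n$, with the norm of Section~\ref{sec:theta}, is that the imaginary part of the Hermitian form is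
integral and unimodular on it. Here we call an alternating form on a lattice integral and
unimodular if its Gram matrix in a lattice basis has integer entries and determinant $1$. On
$\mathbb C^n=\mathbb R^{2n}$ with coordinates $\zeta_j=x_j+iy_j$, let $|\cdot|$ be the Euclidean norm,
\[
H_0(v,w)=\sum_jv_j\bar w_j,\qquad \omega_0=\sum_jdx_j\wedge dy_j=-\mathrm{Im}\,H_0,\qquad \omega_0(v,iv)=|v|^2 .
\]

\begin{lemma}\label{lem:normal}
Let $\Lambda\subset\mathbb C^n$ be a lattice on which $\omega_0$ is integral and unimodular. Then there are complex linear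
coordinates on $\mathbb C^n$ in which $\Lambda=\tau\mathbb Z^n+\mathbb Z^n$ and $H_0(v,w)=v^tY^{-1}\bar w$, with $\tau=T+iY$
symmetric ($T,Y$ real) and $Y$ positive definite.
\end{lemma}

\begin{proof}
Since $\omega_0$ is unimodular, $\Lambda$ has a basis $\alpha_1,\dots,\alpha_n,\beta_1,\dots,\beta_n$ with
$\omega_0(\alpha_i,\alpha_j)=\omega_0(\beta_i,\beta_j)=0$ and $\omega_0(\beta_i,\alpha_j)=\delta_{ij}$. Let $V_\beta$ be the
real span of the $\beta_j$. If $w$ and $iw$ lie in $V_\beta$, then $0=\omega_0(w,iw)=|w|^2$. So $V_\beta\cap iV_\beta=0$, and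
the $\beta_j$ form a $\mathbb C$-basis. In the coordinates with $\beta_j=e_j$ write $\alpha_j=\tau e_j$, $\tau=T+iY$; then
$\Lambda=\tau\mathbb Z^n+\mathbb Z^n$.

The matrix $S=(H_0(\beta_i,\beta_j))$ is real because $\mathrm{Im}\,H_0=-\omega_0$ vanishes on pairs of $\beta$'s. It is
symmetric and positive definite, and $H_0(v,w)=v^tS\bar w$. From
\[
-\delta_{ij}=\mathrm{Im}\,H_0(\beta_i,\alpha_j)=\mathrm{Im}(S\bar\tau)_{ij}=-(SY)_{ij}
\]
we get $S=Y^{-1}$, so $Y$ is symmetric and positive definite. Finally
\[
\bigl(H_0(\alpha_i,\alpha_j)\bigr)=\tau^tY^{-1}\bar\tau=(T^tY^{-1}+i)(T-iY)=T^tY^{-1}T+Y+i(T-T^t)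
\]
has zero imaginary part, because $\omega_0$ vanishes on pairs of $\alpha$'s. So $T=T^t$.
\end{proof}

To find a lattice with long vectors we average over a finite family of symplectic lattices.

\begin{lemma}\label{lem:lattice}
If $R>0$ and $\pi^nR^{2n}<2\,n!$, there is a lattice $\Lambda\subset\mathbb C^n$ on which $\omega_0$ is integral and unimodular,
with $|\lambda|\ge R$ for all $0\ne\lambda\in\Lambda$.
\end{lemma}

\begin{proof}
Let $p>R^2$ be prime. For a Lagrangian subspace $W\subset\mathbb F_p^{2n}$ (for $\omega_0$ mod $p$) put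
\[
\Lambda_W=p^{-1/2}\{v\in\mathbb Z^{2n}:\ v\bmod p\in W\}.
\]
Since $W$ is isotropic, $\omega_0(v,v')\in p\mathbb Z$ if $v,v'$ reduce into $W$; so $\omega_0$ is integral on $\Lambda_W$. As
$\dim W=n$, the group $\{v:v\bmod p\in W\}$ has index $p^n$ in $\mathbb Z^{2n}$, so $\Lambda_W$ has covolume $p^{-n}p^n=1$.
Since $\omega_0^n/n!$ is Lebesgue measure up to sign, the Pfaffian of $\omega_0$ on $\Lambda_W$ is $\pm1$; that is,
$\omega_0$ is unimodular on $\Lambda_W$.

We average the number of short vectors over all $W$. The group $Sp_{2n}(\mathbb F_p)$ permutes the $W$'s and is transitive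
on nonzero vectors, so every nonzero vector lies in the same number of $W$'s. Counting pairs (nonzero vector of $W$, $W$)
shows that this is a proportion
\[
\frac{p^n-1}{p^{2n}-1}=\frac1{p^n+1}
\]
of all $W$. A nonzero $v\in p\mathbb Z^{2n}$ has $|v|\ge p>\sqrt p\,R$. So each integral $v$ with $0<|v|<\sqrt p\,R$ is nonzero
mod $p$, and the average over $W$ of $\#\{0\ne\lambda\in\Lambda_W:|\lambda|<R\}$ equals
\[
\frac{\#\{v\in\mathbb Z^{2n}:0<|v|<\sqrt p\,R\}}{p^n+1}.
\]
Let $V=\pi^n/n!$ be the volume of the unit ball in $\mathbb R^{2n}$. The unit cubes centered at the integral points of the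
open ball of radius $\rho>\frac{\sqrt{2n}}2$ about $0$ cover the concentric open ball of radius $\rho-\frac{\sqrt{2n}}2$ and lie in the one of radius
$\rho+\frac{\sqrt{2n}}2$. So
\[
V\Bigl(\rho-\tfrac{\sqrt{2n}}2\Bigr)^{2n}\le\#\{v\in\mathbb Z^{2n}:|v|<\rho\}\le V\Bigl(\rho+\tfrac{\sqrt{2n}}2\Bigr)^{2n}.
\]
With $\rho=\sqrt p\,R$ and $p\to\infty$ the average tends to $VR^{2n}=\pi^nR^{2n}/n!<2$. Hence for large $p$ some $\Lambda_W$
has fewer than two nonzero vectors with $|\lambda|<R$. Their number is even, because they come in pairs $\pm\lambda$; so it is $0$.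
\end{proof}

\section{Proofs of Theorems \ref{thm:A} and \ref{thm:B}}

Proposition~\ref{prop:ample} requires $\pi R^2>32$, and Lemma~\ref{lem:lattice} allows $(\pi R^2)^n<2\,n!$. Such an $R$ exists if and only if
\begin{equation}\label{eq:num}
32^n<2\,n! .
\end{equation}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
We verify \eqref{eq:num} for $n=85$. Stirling's lower bound is $85!>\sqrt{170\pi}\,(85/e)^{85}$, and $85/e>31.26$. With
$x=0.74/32=0.023125$ and $1-x\ge e^{-x/(1-x)}$,
\[
\Bigl(\frac{31.26}{32}\Bigr)^{85}=(1-x)^{85}\ge e^{-85x/(1-x)}\ge e^{-2.02}>0.13 .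
\]
As $2\sqrt{170\pi}>46$, we get $2\cdot85!/32^{85}>46\cdot0.13>1$. So there is an $R$ with $\pi R^2>32$ and
$(\pi R^2)^{85}<2\cdot85!$. Take the lattice of Lemma~\ref{lem:lattice} for this $R$ and bring it to the form
$\tau\mathbb Z^n+\mathbb Z^n$ by Lemma~\ref{lem:normal}. The norm of Section~\ref{sec:theta} is then the Euclidean norm of
Lemma~\ref{lem:lattice}, so Proposition~\ref{prop:ample} applies: $\mathcal N$ is ample, hence so is $L$.
Since $85\ge5$ is odd, Proposition~\ref{prop:sections} gives $\kappa(X)=0$, $h^0(K_X+L)=1$ and $h^0(K_X+2L)=0$.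
\end{proof}

\begin{remark}
The number $85$ appears because it is the smallest odd $n$ satisfying \eqref{eq:num}. Put $a_n=2\,n!/32^n$. Since $a_1=\frac1{16}$ and
$a_n/a_{n-1}=n/32$, the $n\geq 1$ with $a_n>1$ are all the integers from some point on. It therefore suffices to see that $a_{83}<1$. We have $85/e<31.27$, so
$85/e<32(1-x')$ with $x'=0.73/32=0.0228125$, and $(1-x')^{85}\le e^{-85(x'+x'^2/2)}<e^{-1.961}<0.141$. With Stirling's upper bound
$85!<\sqrt{170\pi}\,(85/e)^{85}e^{1/1020}$ and $\sqrt{170\pi}<23.12$ this gives $a_{85}<6.6$, and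
$a_{83}=a_{85}\cdot32^2/(85\cdot84)<0.95$. Of course \eqref{eq:num} is only a sufficient condition for the construction.
\end{remark}

\begin{proof}[Proof of Theorem~\ref{thm:B}]
Let $(X_0,L_0)$ be as constructed in the proof of Theorem~\ref{thm:A} and $e=n-85\ge1$. Let $Z$ be a product of $\kappa$ curves of genus $2$ and
$e-\kappa$ elliptic curves if $\kappa\ge0$, and $Z=(\mathbb P^1)^e$ if $\kappa=-\infty$. Let $A$ be a sufficiently high
multiple of an ample line bundle on $Z$, so that $h^0(K_Z+A)\ge N$; this is possible because $e\ge1$. Put $X=X_0\times Z$ and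
$L=L_0\boxtimes A$, which is ample. By K\"unneth,
\[
h^0(K_X+mL)=h^0(K_{X_0}+mL_0)\,h^0(K_Z+mA),
\]
which is at least $N$ for $m=1$ and $0$ for $m=2$.

Plurigenera multiply in products. If $\kappa=-\infty$, all plurigenera of $Z$, hence of $X$, vanish. If $\kappa\ge0$ and
$j\geq 2$, then $h^0(jK_Z)=(2j-1)^\kappa$, while $h^0(jK_{X_0})\le1$ with equality for even $j$ by the proof of
Proposition~\ref{prop:sections}. So $\kappa(X)=\kappa$.
\end{proof}

\begin{thebibliography}{9}
\bibitem{note}
\emph{A note on the dimension of global sections of adjoint bundles for polarized $4$-folds},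
\url{https://projecteuclid.org/accountAjax/Download?downloadType=journal%20article&urlId=10.3792%2Fpjaa.94.53&isResultClick=True},
doi:10.3792/pjaa.94.53.
\end{thebibliography}

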